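# Kernels of surjections from $L_1$ onto $c_0$ and the Dunford–Pettis property

Throughout, scalars are real or complex, operators are bounded and linear, and $\langle\cdot,\cdot\rangle$ is the bilinear duality pairing. $L_1$ means $L_1[0,1]$ with Lebesgue measure, and $c_0$ is the space of null sequences with unit vectors $e_1,e_2,\dots$.

## 1. The Dunford–Pettis property and its sequential form

An operator is *weakly compact* if it maps the unit ball to a relatively weakly compact set. It is *completely continuous* if it maps weakly convergent sequences to norm convergent ones.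

**Definition (DPP).** A Banach space $E$ has the *Dunford–Pettis property* (DPP) if every weakly compact operator $E\to Y$, into any Banach space $Y$, is completely continuous.

For instance, $\ell_2$ fails the DPP. Its identity map is weakly compact by reflexivity, but $e_k\to0$ weakly and $\|e_k\|=1$. The same argument shows that an infinite-dimensional reflexive space fails the DPP as soon as it contains a weakly null sequence of unit vectors. At the other end, $\ell_1$ is a Schur space (weakly convergent sequences converge in norm), so every operator on $\ell_1$, or on any subspace of $\ell_1$, is completely continuous. Those spaces have the DPP for a trivial reason.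

We shall work with a statement about sequences only.

**Definition (S).** A Banach space $E$ has *property (S)* if $x_k\to0$ weakly in $E$ and $x_k^*\to0$ weakly in $E^*$ imply $x_k^*(x_k)\to0$.

A Schur space has (S), since then $\|x_k\|\to0$ and $(x_k^*)$ is bounded. The space $\ell_2$ fails (S): take $x_k=x_k^*=e_k$.

**Lemma 1.** Property (S) implies the DPP.

*Proof.* Let $T:E\to Y$ be weakly compact and not completely continuous. Subtracting a weak limit, passing to a subsequence and scaling, we find $x_k\to0$ weakly with $\|Tx_k\|\ge1$. Choose $y_k^*\in Y^*$ with $\|y_k^*\|=1$ and $y_k^*(Tx_k)=\|Tx_k\|$. By Gantmacher's theorem $T^*$ is weakly compact, so by Eberlein–Šmulian a subsequence of $(T^*y_k^*)$ converges weakly to some $x^*\in E^*$. Along it, $x_k^*=T^*y_k^*-x^*$ is weakly null, and $|x_k^*(x_k)|\ge\|Tx_k\|-|x^*(x_k)|\ge1-|x^*(x_k)|\to1$. This contradicts (S). $\square$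

**Lemma 2.** (i) Property (S) passes to isomorphic copies and to complemented subspaces. (ii) If $E$ and $F$ have (S), so does $E\oplus F$. (iii) If $E^{**}$ has (S), so does $E$.

*Proof.* Isomorphic invariance is clear. Let $P$ be a projection of $E$ onto $F$, and let $x_k\to0$ weakly in $F$ and $x_k^*\to0$ weakly in $F^*$. Then $x_k\to 0$ weakly in $E$, and $x_k^*\circ P\to0$ weakly in $E^*$, because adjoints of operators are weak-to-weak continuous. So $x_k^*(x_k)=(x_k^*\circ P)(x_k)\to0$. For (ii), weak nullness in $E\oplus F$ and in its dual is coordinatewise, and the pairing is the sum of the two pairings. For (iii), weakly null sequences in $E$ and $E^*$ are weakly null in $E^{**}$ and $E^{***}$ via the canonical embeddings. $\square$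

We also use uniform integrability. For a probability measure $P$, a bounded set $\mathcal F\subset L_1(P)$ is *uniformly integrable* if $\sup_{f\in\mathcal F}\int_{\{|f|>r\}}|f|\,dP\to0$ as $r\to\infty$. The functions $2^j1_{[0,2^{-j}]}$ are bounded in $L_1$ but not uniformly integrable. The Dunford–Pettis theorem says that relatively weakly compact subsets of $L_1(P)$ are uniformly integrable.

## 2. Exact sequences, annihilators and Sidon sets

An exact sequence $0\to K\to Z\to X\to0$ of Banach spaces says that $K$ is, up to isomorphism, the kernel of a surjection $q:Z\to X$. We always identify $K$ with $\ker q$ and put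
$$N=K^\perp=\{n\in Z^*: n|_K=0\}.$$
Three facts will be used constantly.

* $N=q^*(X^*)$, and $q^*:X^*\to N$ is an isomorphism. If $n\in K^\perp$, then $x^*(qz)=n(z)$ defines a functional $x^*$ that is bounded by the open mapping theorem, and $n=q^*x^*$. If the unit ball of $X$ lies in $q(cB_Z)$, then $\|x^*\|\le c\|q^*x^*\|$.
* $K^*=Z^*/N$ isometrically, via $h+N\mapsto h|_K$, by Hahn–Banach.
* The dual sequence $0\to X^*\to Z^*\to K^*\to0$ is exact; this is what the first two facts say. Dualizing twice, $0\to K^{**}\to Z^{**}\to X^{**}\to0$ is exact.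

Here is an example to keep in mind. Let $r_k$ be the Rademacher functions on $[0,1]$ and $qf=\big(\int fr_k\big)_k$. For $f\in L_2$ this sequence is null by Bessel's inequality, and $L_2$ is dense in $L_1$, so $q$ maps $L_1$ into $c_0$. Its adjoint $\ell_1\to L_\infty$ is $a\mapsto\sum a_kr_k$. For real $a$ all sign patterns occur, so $\|\sum a_kr_k\|_\infty=\sum|a_k|$. For complex $a$, treating real and imaginary parts separately gives $\sum|a_k|\le2\|\sum a_kr_k\|_\infty$. Hence $q^*$ is bounded below and $q$ is onto. Here $K=\{f:\int fr_k=0\text{ for all }k\}$, and $N=\{\sum a_kr_k:\sum|a_k|<\infty\}$ is a copy of $\ell_1$.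

This is a Sidon set phenomenon.

**Definition (Sidon set).** Let $G$ be an infinite compact abelian group with discrete dual group $\Gamma$. A set $S\subset\Gamma$ is a *Sidon set* if there is a constant $C$ with $\sum_{\gamma\in S}|a_\gamma|\le C\|\sum_{\gamma\in S}a_\gamma\gamma\|_\infty$ for every finitely supported family of scalars.

The coordinate functions on $G=\{\pm1\}^{\mathbb N}$ form a Sidon set with $C=2$, by the computation just made. For an infinite Sidon set $S$, the Fourier transform $f\mapsto(\hat f(\gamma))_{\gamma\in S}$ is a quotient map of $L_1(G)$ onto $c_0(S)$.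

## 3. $\mathcal L_1$-spaces and $\mathcal L_\infty$-spaces

These occur only in the second theorem.

**Definition ($\mathcal L_p$-space, $p\in\{1,\infty\}$).** $X$ is an *$\mathcal L_p$-space* if there is $\lambda$ such that every finite-dimensional subspace $F\subset X$ is contained in a finite-dimensional $G\subset X$ that is $\lambda$-isomorphic to $\ell_p^{\dim G}$.

Every $L_1(\mu)$ is an $\mathcal L_1$-space, and $c_0(S)$ and $C[0,1]$ are $\mathcal L_\infty$-spaces. To see this, let $f_1,\dots,f_d$ be a basis of $F$, with functionals $f_i^*\in X^*$ satisfying $f_i^*(f_l)=\delta_{il}$. Approximate the $f_i$ by $s_i$ in a subspace $W$ isometric to $\ell_p^n$: for $L_1(\mu)$ use the span of finitely many disjoint indicator functions, for $c_0(S)$ the span of finitely many unit vectors, and for $C[0,1]$ the piecewise linear functions with given nodes. If the approximation is good, the operator $Vx=\sum_if_i^*(x)(s_i-f_i)$ has norm at most $\varepsilon<1$. So $T=I+V$ is invertible, $Tf_i=s_i$, and $G=T^{-1}(W)\supset F$ is $\frac{1+\varepsilon}{1-\varepsilon}$-isomorphic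 to $\ell_p^n$.

We quote the following from Lindenstrauss–Rosenthal, *The $\mathcal L_p$ spaces*, Israel J. Math. 7 (1969): $X$ is an $\mathcal L_\infty$-space iff $X^*$ is an $\mathcal L_1$-space; $X$ is an $\mathcal L_1$-space iff $X^*$ is an $\mathcal L_\infty$-space; the bidual of an $\mathcal L_1$-space is isomorphic to a complemented subspace of some $L_1(\nu)$. Consequently, if $X$ is an $\mathcal L_\infty$-space, then $X^*$, being complemented in $X^{***}=(X^*)^{**}$, is isomorphic to a complemented subspace of some $L_1(\nu)$.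

## 4. Does the kernel of $L_1\to c_0$ have the DPP?

Let $K(c_0)$ be the kernel of a quotient map $\ell_1\to c_0$. It has the DPP because it is a subspace of the Schur space $\ell_1$. Now replace $\ell_1$ by $L_1$, which is not Schur: $r_k\to0$ weakly and $\|r_k\|_1=1$. The argument disappears, and the source "Theory of $z$-linear maps" (https://core.ac.uk/download/72043512.pdf) asks: *if $0\to K_0\to L_1\to c_0\to0$ is exact, does $K_0$ have the DPP?* Kalton and Pełczyński proved that the kernel of the Fourier quotient map $L_1(G)\to c_0(S)$ has the DPP for every infinite Sidon set $S$. For example $G$ may be the circle group, and then $L_1(G)\cong L_1[0,1]$ and $c_0(S)\cong c_0$. The question is about arbitrary surjections, and the answer is yes.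

**Theorem 3.** If $q:L_1[0,1]\to c_0$ is a bounded linear surjection, then $K_0=\ker q$ has the DPP.

**Theorem 4.** Let $0\to K\to Z\to X\to0$ be exact with $Z$ an $\mathcal L_1$-space and $X$ an $\mathcal L_\infty$-space. Then $K,K^{**},K^{(4)},\dots$ all have the DPP.

By the examples in Section 3, Theorem 4 contains Theorem 3, the Kalton–Pełczyński result for Sidon sets in any infinite compact abelian group ($Z=L_1(G)$, $X=c_0(S)$), and for instance the kernel of any surjection $L_1\to C[0,1]$. We prove Theorem 3 first and independently, because the mechanism is most visible there.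

Some hypothesis on the quotient $X$ is necessary. Let $R$ be the closed span of the Rademacher functions in $L_1$. By Khinchine's inequality $R\cong\ell_2$. The kernel of $L_1\to L_1/R$ is $R$, which is infinite-dimensional and reflexive, with $r_k\to0$ weakly and $\|r_k\|_1=1$, so it fails the DPP.

## 5. Two cases by hand

Here is the tool that turns weak nullness into norm estimates.

**Lemma 5 (Mazur principle).** Let $F$ be compact Hausdorff and let $(\Psi_j)\subset C(F)$ be bounded and tend to $0$ pointwise. For all $\delta,\eta>0$ and all $j_0$ there is a finite convex combination of $(\Psi_j)_{j\ge j_0}$ with norm at most $\delta$ and all coefficients at most $\eta$.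

*Proof.* By the Riesz representation theorem and dominated convergence, $\Psi_j\to0$ weakly in $C(F)$. By Mazur's theorem some finite convex combination of $(\Psi_j)_{j\ge j_0}$ has norm at most $\delta$. Repeating beyond the indices already used, we get $s$ such combinations with disjoint supports. Their average has norm at most $\delta$ and coefficients at most $1/s$. Take $s\ge1/\eta$. $\square$

**Case $K=L_1$.** We check that $L_1$ has (S). If not, then after passing to a subsequence and scaling there are weakly null $(g_k)\subset L_1$ and weakly null $(h_k)\subset L_\infty$ with $\langle h_k,g_k\rangle=1$ and $\|h_k\|\le b$. On the unit ball $B$ of $L_\infty^*$ with the weak$^*$ topology, the functions $\psi_k(x)=|x(h_k)|$ are continuous, bounded by $b$, and tend to $0$ pointwise. Given $\delta$, Lemma 5 yields convex weights $a_k$ with $\sum a_k\psi_k\le\delta$ on $B$. Hence $\|\sum a_k\theta_kh_k\|_\infty\le\delta$ for all signs $\theta_k=\pm1$. Choosing the signs pointwise, we get $\sum a_k|h_k|\le2\delta$ a.e. (the factor $2$ is for complex scalars).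 By uniform integrability there is $M$ with $\int_{\{|g_k|>M\}}|g_k|\le\frac1{4b}$ for all $k$. So
$$1=\sum a_k\langle h_k,g_k\rangle\le M\int\sum a_k|h_k|+\tfrac14\le2M\delta+\tfrac14,$$
which is false for $\delta=\frac1{8M}$.

**Case of a surjection through $\ell_1$.** Let $I_n=(2^{-n},2^{-n+1}]$, $Sf=(\int_{I_n}f)_n\in\ell_1$ and $Va=\sum a_n2^n1_{I_n}$. Then $V:\ell_1\to L_1$ is an isometric embedding with $SV=\mathrm{id}$. Let $Q:\ell_1\to c_0$ be a quotient map and $q=QS$. Writing $f=VSf+(f-VSf)$, we see that $\ker q=V(\ker Q)\oplus\ker S$. The first summand is Schur. The second is complemented in $L_1$ by $I-VS$. By Lemma 2 and the previous case, $\ker q$ has (S). For a general $q$ we have no such splitting at hand.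

## 6. Extending functionals from $K$, and the obstruction

From here on $Z=L_1(\mu)$, $q:Z\to X$ is onto, $K=\ker q$ and $N=K^\perp$. **Suppose $K$ fails (S).** Passing to a subsequence and multiplying by bounded scalars, we get weakly null $(g_k)\subset K$ and weakly null $(\varphi_k)\subset K^*$ with
$$\varphi_k(g_k)=1\quad\text{for all }k.$$
Let $(h_k)\subset Z^*$ be any sequence with $h_k|_K=\varphi_k$ and $\sup_k\|h_k\|\le b<\infty$; such sequences exist by Hahn–Banach. Note that $b>0$.

If $(h_k)$ could be chosen weakly null, property (S) of $Z$ would finish the proof as in Section 5. But a weakly null sequence need not lift through a quotient map to a weakly null one. For a quotient map $\ell_1\to\ell_2$, a weakly null lifting of the unit vectors would be norm null by the Schur property, which is absurd. So let us see what weak nullness of $(\varphi_k)$ does give.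

Let $B$ be the unit ball of $K^{**}$ with the weak$^*$ topology, and $\psi_k(x)=|x(\varphi_k)|$ on $B$. Then $\psi_k\in C(B)$, $0\le\psi_k\le b$, and $\psi_k\to0$ pointwise. For finite families $a_k\ge0$ and all signs $\theta_k$,
$$\Big\|\sum a_k\theta_k\varphi_k\Big\|_{K^*}=\sup_{x\in B}\Big|\sum a_k\theta_kx(\varphi_k)\Big|\le\Big\|\sum a_k\psi_k\Big\|_{C(B)}.\tag{1}$$

For a finite set $A\subset\mathbb N$, let $\theta=(\theta_k)_{k\in A}$ run over $\{\pm1\}^A$ and let $\mathbb E_\theta$ be the uniform average. A function $f$ of $\theta$ is *odd* if $f(-\theta)=-f(\theta)$. For example $\theta_1$ and $\theta_1\theta_2\theta_3$ are odd, and $\theta_1\theta_2$ is not.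

**Selections.** Let $A\neq\emptyset$ and $\delta>0$. If $\|\sum_Aa_k\theta_k\varphi_k\|\le\delta$ for all $\theta\in\{\pm1\}^A$, there is an odd map $n:\{\pm1\}^A\to N$ with
$$\Big\|\sum_{k\in A}a_k\theta_kh_k-n(\theta)\Big\|\le2\delta\quad\text{for all }\theta.\tag{2}$$
Indeed $K^*=Z^*/N$, so for each $\theta$ the coset of $\sum a_k\theta_kh_k$ has norm at most $\delta<2\delta$. Choose $n(\theta)$ for one of each pair $\pm\theta$ and extend oddly.

Now imitate Section 5. Choosing signs pointwise is no longer possible, since $n(\theta)$ varies with $\theta$. Instead, pair with functions of $\theta$. With convex weights $a_k$, put $H(\theta)=\sum_Aa_k\theta_kh_k$ and test against $\Gamma(\theta)=\sum_{l\in A}\theta_lg_l$: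
$$\mathbb E_\theta\langle H(\theta)-n(\theta),\Gamma(\theta)\rangle=\sum_{k\in A}a_k\langle h_k,g_k\rangle-\sum_{k\in A}\big\langle\mathbb E_\theta[\theta_kn(\theta)],g_k\big\rangle=1-0.\tag{3}$$
The second sum vanishes because $\mathbb E_\theta[\theta_kn(\theta)]\in N$ and $g_k\in K$. So $1\le2\delta\,\mathbb E_\theta\|\Gamma(\theta)\|_1$, and it remains to make the right side small. **Here the argument stops.** If $|g_k|=1$ a.e., Khinchine's inequality gives $\mathbb E_\theta\|\Gamma\|_1\ge c|A|^{1/2}$, while $\delta$ and $|A|$ are tied together. If, say, $(\varphi_k)$ satisfies $\|\sum a_k\theta_k\varphi_k\|\ge c'(\sum a_k^2)^{1/2}$, as the unit vectors of $\ell_2$ do, then $\delta\ge c'|A|^{-1/2}$, and the two factors cancel exactly. Nothing so far excludes this.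

One can repair the norm of the test function: Riesz products $\prod_k(1+\theta_k\alpha_k/M)$ built from truncations $\alpha_k$ of $g_k$ have bounded $L_1$ norm. But they contain the terms $\prod_{k\in S}\theta_k\alpha_k/M$ with $|S|\ge2$. Products of the $g_k$ are not in $K$, so against a general $n(\theta)$ these terms do not cancel. They would be harmless if $n(\theta)$ were *linear* in $\theta$, $n(\theta)=\sum\theta_k\lambda_k$ with $\lambda_k\in N$. The truncation errors would then involve the $\lambda_k$, so we should also bound $\sum\|\lambda_k\|$. This is the following property.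

**Definition (L).** The sequence $(h_k)$ has *property (L)* if there are constants $C_0,C_1$ such that for every subsequence of $(h_k)$ (again written $(h_k)$) and every $\delta\in(0,1)$ there are a finite $A\subset\mathbb N$, weights $a_k\ge0$ with $\sum_Aa_k=1$, and $\lambda_k\in N$ $(k\in A)$ with
$$\mathbb E_\theta\Big\|\sum_{k\in A}a_k\theta_kh_k-\sum_{k\in A}\theta_k\lambda_k\Big\|\le C_1\delta,\qquad\sum_{k\in A}\|\lambda_k\|\le C_0.\tag{4}$$

As an example, if $(h_k)$ is weakly null, then (L) holds with all $\lambda_k=0$, $C_0=0$ and $C_1=1$, by the argument of Section 5. The plan is now fixed: show that (L) is impossible, and then that the choice of $q$ forces (L).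

## 7. Riesz products exclude (L)

**Proposition 6.** With $(g_k),(\varphi_k),(h_k)$ as in Section 6, $(h_k)$ does not have property (L). Hence, if the failure of (S) always allows a choice of $(h_k)$ satisfying (L), then $K$ has (S).

*Proof.* Suppose (L) holds with constants $C_0,C_1\ge0$.

**Step 1: a probability space.** We want to truncate, so we need a finite measure. The $g_k$ live on a common $\sigma$-finite set $\Omega$. Choose $w>0$ on $\Omega$ with $\int_\Omega w\,d\mu=1$ and put $P=w\mu$. Then $f\mapsto fw$ is an isometry of $L_1(P)$ onto the band of $Z$ of functions supported in $\Omega$. So we regard $g_k\in L_1(P)\subset Z$. Elements of $Z^*$ act on $L_1(P)$, and $g_k\to0$ weakly in $L_1(P)$.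

**Step 2: truncation.** This step replaces $g_k$ by bounded functions at a small cost in $L_1$. Put $\kappa=\frac1{8(b+C_0)}$. As $(g_k)$ is weakly null, it is uniformly integrable, so there is $M_0\ge1$ with $\|g_k1_{\{|g_k|>M_0\}}\|_1\le\kappa$ for all $k$. Pass to a subsequence along which $g_k1_{\{|g_k|\le M_0\}}\to g$ weakly in $L_2(P)$. The set of functions bounded by $M_0$ is convex and norm closed in $L_2$, hence weakly closed, so $|g|\le M_0$ a.e. Since $g_k\to0$ weakly in $L_1$, we have $g_k1_{\{|g_k|>M_0\}}\to-g$ weakly in $L_1$, so $\|g\|_1\le\kappa$. Put $g_k'=g_k1_{\{|g_k|\le M_0\}}-g$, $g_k''=g_k-g_k'=g_k1_{\{|g_k|>M_0\}}+g$ and $M=2M_0$. Then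
$$|g_k'|\le M,\qquad g_k'\to0\text{ weakly in }L_2,\qquad\|g_k''\|_1\le2\kappa.\tag{5}$$

**Step 3: Riesz products of bounded norm.** Let $\alpha_k=\mathrm{Re}\,g_k'$ and $\beta_k=\mathrm{Im}\,g_k'$. Choosing a further subsequence inductively and relabelling, we may assume that for all $r\ge1$ and all $B'\subset\{1,\dots,r-1\}$
$$\Big|\int\alpha_r\prod_{l\in B'}\alpha_l\,dP\Big|\le4^{-r}M^{|B'|+1},\tag{6}$$
and likewise for $\beta$. At stage $r$ only finitely many bounded functions are tested against a weakly null sequence, so this is possible. For finite $A$ let $\rho_A^\alpha(\cdot,\theta)=\prod_{k\in A}(1+\theta_k\alpha_k/M)$, which is $\ge0$ since $|\alpha_k|\le M$. Expand the product. Among the nonempty subsets of $A$ at most $2^{r-1}$ have largest element $r$, and by (6) each contributes at most $4^{-r}$ to the integral. So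
$$\|\rho_A^\alpha(\cdot,\theta)\|_1=\int\rho_A^\alpha(\cdot,\theta)\,dP\le1+\sum_{r\ge1}2^{r-1}4^{-r}=\tfrac32,$$
and the same holds for $\rho_A^\beta$.

**Step 4: the test functional.** For $V:\{\pm1\}^A\to Z^*$ put
$$\tau(V)=\mathbb E_\theta\big\langle V(\theta),\rho_A^\alpha(\cdot,\theta)+i\rho_A^\beta(\cdot,\theta)\big\rangle$$
(omit $\beta$ for real scalars). By Step 3, $|\tau(V)|\le3\,\mathbb E_\theta\|V(\theta)\|$. By independence of the signs, $\mathbb E_\theta\,\theta_k\rho_A^\alpha=\alpha_k/M$ and $\mathbb E_\theta\,\theta_k\rho^\beta_A=\beta_k/M$ for $k\in A$. So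
$$\tau(\theta_kh)=\tfrac1M\langle h,g_k'\rangle\qquad(k\in A,\ h\in Z^*).$$
On linear functions of $\theta$ the higher terms of the Riesz product are invisible.

**Step 5: contradiction.** Apply (L) to the present subsequence with some $\delta\in(0,1)$, $\delta<1/(16MC_1+1)$; this is legitimate because $C_0,C_1$ do not depend on the subsequence. Let $H=\sum a_k\theta_kh_k$ and $\Lambda=\sum\theta_k\lambda_k$. Since $\langle h_k,g_k\rangle=1$ and $g_k'=g_k-g_k''$,
$$|M\tau(H)-1|=\Big|\sum a_k\langle h_k,g_k''\rangle\Big|\le2\kappa b .$$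
Since $\lambda_k\in K^\perp$ and $g_k\in K$,
$$|M\tau(\Lambda)|=\Big|\sum\langle\lambda_k,g_k''\rangle\Big|\le2\kappa C_0 .$$
Hence $1\le M|\tau(H-\Lambda)|+2\kappa(b+C_0)\le3MC_1\delta+\frac14<\frac12$, a contradiction. $\square$

## 8. Rows and paths

We must now make the selection $n(\theta)$ linear. We form many convex combinations ("rows"), and then apply the Mazur principle a second time, *uniformly over all ways of picking one index from each row* ("paths"). A path meets each row in a single index, and an odd function of a single sign is automatically linear. Comparing the two descriptions of the same average transfers linearity to the rows.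

Write $A<A'$ if $\max A<\min A'$. Let $A_1<A_2<\cdots$ be finite nonempty sets and $c_k\ge0$ with $\sum_{k\in A_j}c_k=1$ for each $j$. Given $m$ and $\alpha_1,\dots,\alpha_m\ge0$ with $\sum\alpha_j=1$, let $A=A_1\cup\dots\cup A_m$ and $\Pi_m=\prod_{j\le m}A_j$, and let $\mathbb E_p$ be the average over $p\in\Pi_m$ with respect to the product probability $\prod_jc_{p_j}$. Put
$$H(\theta)=\sum_{j\le m}\alpha_j\sum_{k\in A_j}c_k\theta_kh_k=\mathbb E_p\sum_{j\le m}\alpha_j\theta_{p_j}h_{p_j}.\tag{7}$$
The two expressions agree because $p_j=k$ has probability $c_k$. For instance, with $A_1=\{1,2\}$, $A_2=\{3,4\}$ and all $c_k=\frac12$, the four paths are $(1,3),(1,4),(2,3),(2,4)$, and averaging $\alpha_1\theta_{p_1}h_{p_1}+\alpha_2\theta_{p_2}h_{p_2}$ over them gives $\frac{\alpha_1}2(\theta_1h_1+\theta_2h_2)+\frac{\alpha_2}2(\theta_3h_3+\theta_4h_4)$.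

Let $\mathbb E_j$ denote the average over all $\theta_k$, $k\in A\setminus A_j$, that is, the conditional expectation given $(\theta_k)_{k\in A_j}$.

**Lemma 7.** Given rows and weights as above, $\delta\in(0,1)$ and $\eta>0$, there are $m$ and $\alpha_1,\dots,\alpha_m\ge0$ with $\sum\alpha_j=1$ and $\max\alpha_j\le\eta$ such that for **every** $p\in\Pi_m$ there is an odd $N$-valued map $n^p$, depending only on $\theta_{p_1},\dots,\theta_{p_m}$, with
$$\Big\|\sum_{j\le m}\alpha_j\theta_{p_j}h_{p_j}-n^p(\theta)\Big\|\le2\delta,\qquad\|n^p(\theta)\|\le b+2.\tag{8}$$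
Suppose moreover that odd maps $n^j:\{\pm1\}^{A_j}\to N$ satisfy $\|\sum_{A_j}c_k\theta_kh_k-n^j(\theta)\|\le2\delta$. Then for every $\theta$
$$\Big\|H-\sum_{j\le m}\alpha_jn^j\Big\|\le2\delta,\qquad\Big\|\mathbb E_pn^p-\sum_{j\le m}\alpha_jn^j\Big\|\le4\delta,\tag{9}$$
and
$$\mathbb E_jn^i=0\ (i\ne j),\qquad\mathbb E_jn^j=n^j,\qquad\mathbb E_jn^p=\theta_{p_j}\,\mathbb E_\theta[\theta_{p_j}n^p].\tag{10}$$

*Proof.* The product $\Pi=\prod_{j\ge1}A_j$ is compact, and $\Psi_j(x,p)=\psi_{p_j}(x)$ is continuous on $B\times\Pi$ and bounded by $b$. For fixed $p$ the sequence $(p_j)$ is strictly increasing, so $\Psi_j\to0$ pointwise. Lemma 5 gives $m$ and $\alpha$ with $\sum_j\alpha_j\Psi_j\le\delta$ on $B\times\Pi$ and $\max\alpha_j\le\eta$. By (1), $\|\sum_{j\le m}\alpha_j\theta_{p_j}\varphi_{p_j}\|\le\delta$ for every $p\in\Pi_m$ and all signs. "Selections", applied to the index set $\{p_1,\dots,p_m\}$, gives $n^p$ with the first part of (8). The second follows from $\|\sum\alpha_j\theta_{p_j}h_{p_j}\|\le b$ and $2\delta\le2$.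

For (9), average the row inequalities with the weights $\alpha_j$ and average (8) over $p$. By (7) both averages are within $2\delta$ of $H$.

For (10), if $i\ne j$ then $\mathbb E_j$ averages over the whole block $(\theta_k)_{k\in A_i}$, and $n^i$ is an odd function of this block. The second identity is clear, as $n^j$ depends only on the $j$-th block. For the third, $p_j$ is the only coordinate of $p$ in $A_j$, so $\mathbb E_jn^p$ is a function of the single sign $\theta_{p_j}$. It is odd, because $n^p$ is odd and averaging over the other signs is symmetric. An odd function $f$ of one sign $\epsilon$ equals $\epsilon\,\mathbb E[\epsilon f]$. $\square$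

The maps $n^j$ needed for (9) exist, by (1) and "Selections", as soon as $\|\sum_{A_j}c_k\psi_k\|_{C(B)}\le\delta$.

Applying $\mathbb E_j$ to the second part of (9) gives $\|\mathbb E_p[\theta_{p_j}\mathbb E_\theta[\theta_{p_j}n^p]]-\alpha_jn^j\|\le4\delta$: each $\alpha_jn^j$ is within $4\delta$ of a linear function. But there are $m$ rows. Adding these estimates gives only $4m\delta$, and $m$ depends on $\delta$. To add without loss we use the geometry of $N\cong X^*$: in an $\ell_1$-type space, errors on disjoint pieces sum to at most the total error.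

## 9. Proof of Theorem 3: disjoint blocks of coordinates in $\ell_1$

Let $Z=L_1[0,1]$ and $X=c_0$. Put $J=(q^*)^{-1}:N\to\ell_1$ and choose $D\ge1$ with $\|J\|,\|J^{-1}\|\le D$. Choose $u_t\in L_1$ with $qu_t=e_t$ ($t=1,2,\dots$). Then for $n\in N$
$$(Jn)(t)=\langle Jn,qu_t\rangle=\langle q^*Jn,u_t\rangle=\langle n,u_t\rangle .$$
Assume that $K=K_0$ fails (S), and take $(g_k),(\varphi_k)$ as in Section 6.

**Step 1: weak$^*$ null extensions.** We want the selections for late rows to have small early coordinates. Start with norm-bounded extensions $h_k$. As $L_1$ is separable, a subsequence converges weak$^*$ to some $h\in Z^*$. For $x\in K$ we have $\langle h,x\rangle=\lim\varphi_k(x)=0$, so $h\in N$. Pass to this subsequence (of $g_k,\varphi_k$ too) and replace $h_k$ by $h_k-h$, which still extends $\varphi_k$. Now $h_k\to0$ weak$^*$ and $\|h_k\|\le b$ for some $b$. This persists for subsequences.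

We verify (L) with $C_0=D^2(b+2)$ and $C_1=10D^2$. Fix a subsequence and $\delta\in(0,1)$.

**Step 2: rows whose selections are almost disjoint.** Let $t_0=0$. Given $A_i,t_i$ for $i<j$, use $h_k\to0$ weak$^*$ and Lemma 5 (applied to $(\psi_k)$ with $k$ large) to choose $A_j$ with $A_{j-1}<A_j$ and convex weights $(c_k)_{k\in A_j}$ such that
$$|\langle h_k,u_t\rangle|\le\frac\delta{t_{j-1}+1}\ \ (k\in A_j,\ t\le t_{j-1}),\qquad\Big\|\sum_{A_j}c_k\psi_k\Big\|\le\delta_j:=\frac\delta{1+\sum_{t\le t_{j-1}}\|u_t\|}.$$
By "Selections" there is an odd $n^j:\{\pm1\}^{A_j}\to N$ with $\|\sum_{A_j}c_k\theta_kh_k-n^j(\theta)\|\le2\delta_j\le2\delta$. As there are finitely many $\theta$, we can choose $t_j>t_{j-1}$ with $\sum_{t>t_j}|(Jn^j(\theta))(t)|\le\delta$ for all $\theta$. The early coordinates are small as well: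
$$\sum_{t\le t_{j-1}}|(Jn^j(\theta))(t)|=\sum_{t\le t_{j-1}}|\langle n^j(\theta),u_t\rangle|\le\sum_{t\le t_{j-1}}\Big(\frac\delta{t_{j-1}+1}+2\delta_j\|u_t\|\Big)\le3\delta.$$
So, with $P_j$ the restriction to the coordinates in $(t_{j-1},t_j]$,
$$\|Jn^j(\theta)-P_jJn^j(\theta)\|_1\le4\delta\quad\text{for all }\theta.\tag{11}$$

**Step 3: adding the row errors without loss.** Take $m,\alpha,n^p$ from Lemma 7 for these rows, and put $R(\theta)=J\mathbb E_pn^p(\theta)-\sum_{j\le m}\alpha_jJn^j(\theta)$. By (9), $\|R(\theta)\|_1\le4D\delta$. By (10), and since $P_j$ and $\mathbb E_j$ commute,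
$$\mathbb E_jP_jR=\mathbb E_p[\theta_{p_j}v^{p,j}]-\alpha_jP_jJn^j,\qquad v^{p,j}:=P_j\,\mathbb E_\theta[\theta_{p_j}Jn^p]\in\ell_1.$$
The $P_j$ are restrictions to disjoint sets of coordinates and $\mathbb E_j$ is a contraction, so
$$\sum_{j\le m}\mathbb E_\theta\|\mathbb E_jP_jR\|_1\le\sum_{j\le m}\mathbb E_\theta\|P_jR\|_1\le\mathbb E_\theta\|R\|_1\le4D\delta.\tag{12}$$

**Step 4: the linear approximation.** We read off $\lambda_k$. Since $J$ is onto $\ell_1$, for $k\in A_j$ we may define $\lambda_k\in N$ by $J\lambda_k=\mathbb E_p[1_{\{p_j=k\}}v^{p,j}]$. Let $\Lambda(\theta)=\sum_{k\in A}\theta_k\lambda_k$. Then $J\Lambda=\sum_j\mathbb E_p[\theta_{p_j}v^{p,j}]$, so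
$$J\Lambda-\sum_j\alpha_jJn^j=\sum_j\mathbb E_jP_jR+\sum_j\alpha_j(P_jJn^j-Jn^j).$$
By (12) and (11), $\mathbb E_\theta\|J\Lambda-\sum_j\alpha_jJn^j\|_1\le4D\delta+4\delta\le8D\delta$. Applying $J^{-1}$ and the first part of (9),
$$\mathbb E_\theta\|H-\Lambda\|\le2\delta+8D^2\delta\le10D^2\delta .$$

**Step 5: the bound on $\sum\|\lambda_k\|$.** Disjointness enters once more:
$$\sum_{k\in A}\|\lambda_k\|\le D\,\mathbb E_p\sum_j\|v^{p,j}\|_1\le D\,\mathbb E_p\mathbb E_\theta\sum_j\|P_jJn^p\|_1\le D\,\mathbb E_p\mathbb E_\theta\|Jn^p\|_1\le D^2(b+2).$$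
Here the first inequality uses $\sum_{k\in A_j}1_{\{p_j=k\}}=1$ and the last one uses (8). With $a_k=\alpha_jc_k$ for $k\in A_j$, this is (L). By Proposition 6 this is a contradiction. So $K_0$ has (S), and by Lemma 1 it has the DPP. $\blacksquare$

## 10. Theorem 4: reduction to $L_1(\mu)$

**Proposition 8.** Let $q:L_1(\mu)\to X$ be onto, where $X^*$ is isomorphic to a complemented subspace of some $L_1(\nu)$. Then $\ker q$ has (S).

*Proposition 8 implies Theorem 4.* By Section 2 the sequence $0\to K^{**}\to Z^{**}\to X^{**}\to0$ is exact. By Section 3, $X^{**}$ is an $\mathcal L_\infty$-space, so $(X^{**})^*$ is isomorphic to a complemented subspace of some $L_1(\nu)$; and $Z^{**}\oplus Z_1\cong L_1(\mu)$ for some $Z_1$ and $\mu$. The kernel of the surjection $(z,w)\mapsto q^{**}z$ from $Z^{**}\oplus Z_1\cong L_1(\mu)$ onto $X^{**}$ is isomorphic to $K^{**}\oplus Z_1$, which has (S) by Proposition 8. By Lemma 2, $K^{**}$ has (S), and hence so does $K$. Now repeat this with $0\to K^{(2n)}\to Z^{(2n)}\to X^{(2n)}\to0$, where $Z^{(2n)}$ is an $\mathcal L_1$-space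 and $X^{(2n)}$ an $\mathcal L_\infty$-space; it gives (S) for $K^{(2n+2)}$. Lemma 1 turns (S) into the DPP.

For Proposition 8 we again want (L). What is lost from Section 9 is the almost disjointness (11): the selections are now functions in $L_1(\nu)$, and no coordinates are available. Regard the $j$-th selection as a function $X_j(\theta,t)$ of signs and of a point $t$. Three typical behaviors on $T=[0,1]$ are:

* $X_j=\theta_k$ with $k\in A_j$, which is bounded;
* $X_j=\theta_k2^j1_{[0,2^{-j}]}(t)$, which is large on a thin set of points $t$;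
* $X_j=2^{2j}(1_{\{\text{all signs }+\}}-1_{\{\text{all signs }-\}})$ for a block of $2j+1$ signs, which has $\mathbb E|X_j|=2^{2j}\cdot2\cdot2^{-(2j+1)}=1$ and for every $t$ is large on a rare set of signs.

The first kind will be negligible after averaging over rows, by orthogonality. The second is almost disjoint in $t$ and can be linearized as in Section 9. The third must be shown to have small total weight: paths see only one sign of each row, and one sign cannot detect a rare event.

## 11. Proof of Proposition 8: splitting into thin sets, rare signs and a uniformly integrable part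

Assume that (S) fails, and take $(g_k),(\varphi_k)$ and any bounded $(h_k)$ as in Section 6. Since $N\cong X^*$, there are $J:N\to L_1(\nu)$ and $\widetilde Q:L_1(\nu)\to N$ with $\widetilde QJ=\mathrm{id}_N$ and $\|J\|,\|\widetilde Q\|\le D$, $D\ge1$. We verify (L) with $C_0=D^2(b+2)$ and $C_1=D^2(4b+25)$; Proposition 6 then gives the contradiction. Fix a subsequence and $\delta\in(0,1)$.

**Step 1: rows, and a probability space for the selections.** By Lemma 5 choose $A_1<A_2<\cdots$ and convex weights with $\|\sum_{A_j}c_k\psi_k\|\le\delta$, and by "Selections" odd $n^j$ with $\|\sum_{A_j}c_k\theta_kh_k-n^j(\theta)\|\le2\delta$, so $\|n^j(\theta)\|\le b+2$. The countably many functions $Jn^j(\theta)$ live on a $\sigma$-finite set $T$. We may assume $\nu(T)>0$, enlarging $T$ by a set of positive finite measure if necessary (and $L_1(\nu)$ by a one-dimensional summand if it is $0$). Choose $w>0$ on $T$ with $\int_Tw\,d\nu=1$, and put $\nu_0=w\nu$, $J_0n=(Jn)|_T/w$, and $Q_0f=\widetilde Q(fw)$ with $fw$ extended by $0$. Then $J_0:N\to L_1(\nu_0)$ and $Q_0:L_1(\nu_0)\to N$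 have norm at most $D$, and
$$Q_0J_0n^j(\theta)=\widetilde QJn^j(\theta)=n^j(\theta)\quad\text{for all }j,\theta.$$
Let $X_j(\theta,t)=(J_0n^j(\theta))(t)$, odd in $\theta\in\{\pm1\}^{A_j}$ and viewed on the probability space $\Theta\times T$, $\Theta=\prod_j\{\pm1\}^{A_j}$. From here on $\mathbb E$ is the integral over $\Theta\times T$ and $\mathbb E_\theta$ the one over $\Theta$ alone. Then $\mathbb E|X_j|\le D(b+2)$.

**Step 2: splitting off the large values.** We claim that after passing to a subsequence of rows there are $r_j\to\infty$ such that, with $U_j=\{|X_j|>r_j\}$, the sequence $(X_j1_{U_j^c})$ is uniformly integrable. Let $c(r)=\limsup_j\mathbb E|X_j|1_{\{|X_j|>r\}}$, a decreasing function of $r$, and $c=\lim_{r\to\infty}c(r)$. Since $c(i)\ge c$, we can choose $j_1<j_2<\cdots$ with $\mathbb E|X_{j_i}|1_{\{|X_{j_i}|>i\}}\ge c-1/i$. For $i\ge r$,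
$$\mathbb E|X_{j_i}|1_{\{r<|X_{j_i}|\le i\}}\le\mathbb E|X_{j_i}|1_{\{|X_{j_i}|>r\}}-c+1/i,$$
and the $\limsup_i$ of the right side is at most $c(r)-c$. Given $\varepsilon>0$, pick $r_*$ with $c(r_*)-c<\varepsilon$, and then $i_0\ge r_*$ with $\mathbb E|X_{j_i}|1_{\{r_*<|X_{j_i}|\le i\}}<2\varepsilon$ for $i\ge i_0$. If $r\ge i_0$, then $\mathbb E|X_{j_i}|1_{\{r<|X_{j_i}|\le i\}}<2\varepsilon$ for all $i$: it is $0$ if $i\le r$, and if $i>r$ then $i\ge i_0$ and $r\ge r_*$. So the truncations $X_{j_i}1_{\{|X_{j_i}|\le i\}}$ are uniformly integrable. Relabel the rows, with heights $r_j$. All this persists for further subsequences of rows.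

**Step 3: thin sets and rare signs.** $U_j$ depends on $(\theta_k)_{k\in A_j}$ and $t$, and is invariant under $\theta\mapsto-\theta$ because $X_j$ is odd. Let $\pi_j(t)=\mathbb E_\theta1_{U_j}(\theta,t)$ be the proportion of signs for which $X_j$ is large at $t$. By Markov's inequality $\int\pi_j\,d\nu_0\le D(b+2)/r_j\to0$. Passing to a further subsequence of rows, we can arrange that the sets
$$E_j=\{t:\pi_j(t)>\delta4^{-j}\}\quad\text{satisfy}\quad\int_{E_l}\mathbb E_\theta|X_j|\,d\nu_0\le\delta2^{-l}\quad(j<l).\tag{13}$$
Choose the rows inductively. When the rows before the $l$-th are fixed, the functions $\mathbb E_\theta|X_j|$, $j<l$, are finitely many elements of $L_1(\nu_0)$. If the $l$-th row has height $r$, then $\nu_0(E_l)\le4^l\delta^{-1}D(b+2)/r$, which is as small as we please when $r$ is large. Absolute continuity of the integral gives (13).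

**Step 4: the final choice of $\alpha$.** By uniform integrability choose $R_0$ with $\mathbb E|X_j|1_{U_j^c}1_{\{|X_j|>R_0\}}\le\delta$ for all $j$. Then take $m,\alpha,n^p$ from Lemma 7 for the present rows, with $R_0(\max_j\alpha_j)^{1/2}\le\delta$. For $j\le m$ put $T_j=E_j\setminus\bigcup_{j<l\le m}E_l$. These sets are disjoint: if $i<j$, then $T_i$ avoids $E_j\supset T_j$. Decompose
$$X_j=X_j1_{T_j}+X_j1_{E_j\setminus T_j}+X_j1_{E_j^c}1_{U_j}+X_j1_{E_j^c}1_{U_j^c}.\tag{14}$$
Also put $R=J_0\mathbb E_pn^p-\sum_{j\le m}\alpha_jX_j$. By (9), $\mathbb E|R|\le4D\delta$. The identities (10) will be used pointwise in $t$; $\mathbb E_j$ averages over signs only.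

**Step 5: the second terms of (14) are small.** Since $E_j\setminus T_j\subset\bigcup_{j<l\le m}E_l$, (13) gives $\mathbb E|X_j|1_{E_j\setminus T_j}\le\sum_{l>j}\delta2^{-l}\le\delta$. Hence $\sum_j\alpha_j\mathbb E|X_j|1_{E_j\setminus T_j}\le\delta$.

**Step 6: the fourth terms average out.** For fixed $t$ the functions $X_j1_{E_j^c}1_{U_j^c}1_{\{|X_j|\le R_0\}}$ are odd functions of the independent blocks $(\theta_k)_{k\in A_j}$, hence orthogonal in $L_2(\Theta)$, and they are bounded by $R_0$. Together with the choice of $R_0$ and $\sum\alpha_j^2\le\max\alpha_j$,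
$$\mathbb E\Big|\sum_j\alpha_jX_j1_{E_j^c}1_{U_j^c}\Big|\le\delta+R_0\Big(\sum_j\alpha_j^2\Big)^{1/2}\le\delta+R_0(\max_j\alpha_j)^{1/2}\le2\delta.$$

**Step 7: the first terms are close to linear.** This is the argument of Section 9 with $1_{T_j}$ in place of $P_j$. Put $v^{p,j}=1_{T_j}\mathbb E_\theta[\theta_{p_j}J_0n^p]\in L_1(\nu_0)$ and $\ell_j=\mathbb E_p[\theta_{p_j}v^{p,j}]$. Since $1_{T_j}$ depends on $t$ only, (10) gives $\mathbb E_j[1_{T_j}R]=\ell_j-\alpha_jX_j1_{T_j}$. As the $T_j$ are disjoint,
$$\sum_j\mathbb E\big|\ell_j-\alpha_jX_j1_{T_j}\big|\le\sum_j\mathbb E[1_{T_j}|R|]\le\mathbb E|R|\le4D\delta.$$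

**Step 8: the third terms are small.** The sets $\{t\notin E_j\}\cap U_j$ need not be disjoint, so we first shrink them. For $j\le m$ let $G_j(\theta,t)$ be the product of $1_{U_i^c}(\theta,t)$ over all $i\le m$ with $i\ne j$ and $t\notin E_i$, and put
$$U_j'=\{t\notin E_j\}\cap U_j\cap\{G_j=1\},\qquad1_{U_j'}=1_{E_j^c}1_{U_j}G_j.$$
The sets $U_j'$ are pairwise disjoint: a point of $U_j'\cap U_i'$ with $i\ne j$ has $t\notin E_i$ and lies in $U_i$, whereas $G_j=1$ excludes $U_i$. Hence
$$\sum_j\mathbb E\big|\mathbb E_j[1_{U_j'}R]\big|\le\sum_j\mathbb E[1_{U_j'}|R|]\le\mathbb E|R|\le4D\delta.\tag{15}$$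
We compute the constituents of $\mathbb E_j[1_{U_j'}R]$. The factor $1_{E_j^c}1_{U_j}$ depends only on the $j$-th block and $t$, so it comes out of $\mathbb E_j$.

* For $i\ne j$, $\mathbb E_j[1_{U_j'}X_i]=1_{E_j^c}1_{U_j}\mathbb E_j[G_jX_i]=0$. Indeed, under the flip of the block $(\theta_k)_{k\in A_i}$, $G_j$ is invariant and $X_i$ changes sign.
* $\mathbb E_j[1_{U_j'}X_j]=1_{E_j^c}1_{U_j}\gamma_jX_j$, where, by independence of the blocks, $\gamma_j(t)=\mathbb E_jG_j=\prod_{i\ne j,\,t\notin E_i}(1-\pi_i(t))$. Since $\pi_i\le\delta4^{-i}$ off $E_i$, we get $\gamma_j\ge1-\sum_i\delta4^{-i}\ge\frac12$.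
* $\mathbb E_j[1_{U_j'}J_0n^p]=1_{E_j^c}1_{U_j}f$ with $f=\mathbb E_j[G_jJ_0n^p]$. For fixed $t$, $f$ depends only on the sign $\theta_{p_j}$, because $G_j$ does not depend on the $j$-th block and $n^p$ sees only $\theta_{p_j}$ from it. A function of one sign is bounded by twice its mean absolute value, so $|f|\le2\,\mathbb E_\theta|f|\le2\,\mathbb E_\theta|J_0n^p|(t)$. Hence, as $\pi_j\le\delta4^{-j}$ off $E_j$,
$$\mathbb E\big|1_{E_j^c}1_{U_j}f\big|\le\int_{E_j^c}\pi_j(t)\,2\,\mathbb E_\theta|J_0n^p|(t)\,d\nu_0\le2\delta4^{-j}\,\mathbb E_\theta\|J_0n^p\|_1\le2\delta4^{-j}D(b+2).$$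

The last item is where the rarity of $U_j$ meets the single sign of the path. Averaging it over $p$, summing over $j$ and using (15),
$$\tfrac12\sum_j\alpha_j\,\mathbb E|X_j|1_{E_j^c}1_{U_j}\le4D\delta+2\delta D(b+2)=2\delta D(b+4),$$
that is, $\sum_j\alpha_j\,\mathbb E|X_j|1_{E_j^c}1_{U_j}\le4\delta D(b+4)$.

**Step 9: verification of (L).** By (14) and Steps 5–8,
$$\mathbb E\Big|\sum_j\alpha_jX_j-\sum_j\ell_j\Big|\le\delta+2\delta+4D\delta+4\delta D(b+4)\le D(4b+23)\delta.$$
For $k\in A_j$ put $\lambda_k=Q_0\,\mathbb E_p[1_{\{p_j=k\}}v^{p,j}]\in N$, and let $\Lambda=\sum_{k\in A}\theta_k\lambda_k$, which equals $Q_0\sum_j\ell_j$. Since $Q_0J_0n^j(\theta)=n^j(\theta)$, we have $Q_0\sum_j\alpha_jX_j(\theta,\cdot)=\sum_j\alpha_jn^j(\theta)$. So $\mathbb E_\theta\|\Lambda-\sum_j\alpha_jn^j\|\le D^2(4b+23)\delta$, and with the first part of (9),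
$$\mathbb E_\theta\|H-\Lambda\|\le D^2(4b+25)\delta.$$
Finally, as the $T_j$ are disjoint,
$$\sum_{k\in A}\|\lambda_k\|\le D\,\mathbb E_p\sum_j\|v^{p,j}\|_1\le D\,\mathbb E_p\mathbb E_\theta\sum_j\|1_{T_j}J_0n^p\|_1\le D\,\mathbb E_p\mathbb E_\theta\|J_0n^p\|_1\le D^2(b+2).$$
With $a_k=\alpha_jc_k$ for $k\in A_j$ this is (L), and Proposition 6 gives the contradiction. So $\ker q$ has (S). This proves Proposition 8, and with Section 10 it proves Theorem 4. $\blacksquare$
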